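
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{definition}
\newtheorem*{definition}{Definition}

\title{Minimal shifts of finite type over the universal odometer}


\begin{abstract}
For every $d\ge 2$ we construct a minimal $\mathbb Z^d$-shift of finite type that factors onto the universal $\mathbb Z^d$-odometer. The factor map is one-to-one over almost every point of the odometer. The method is self-simulation: tiles are grouped into blocks that behave like the tiles of a similar tile set with a different block size. Minimality is obtained by displaying, in every block, a copy of each tile of the small region in which the block computes. We also show that, for $d\ge2$ and a nonempty set $A$ of primes, $\prod_{p\in A}\mathbb Z_p^d$ is the maximal equicontinuous factor of a minimal $\mathbb Z^d$-shift of finite type if and only if $A$ is computably enumerable.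
\end{abstract}

\section{The question and the results}

\subsection{Definitions}

For a finite alphabet $\Sigma$, the group $\mathbb Z^d$ acts on $\Sigma^{\mathbb Z^d}$ (with the product topology) by translations, $(T_ux)(v)=x(v+u)$. A \emph{pattern} is an element of $\Sigma^F$ with $F\subset\mathbb Z^d$ finite. Given a finite set $\mathcal L$ of patterns, the \emph{shift of finite type} (SFT) $S_{\mathcal L}$ is the set of all configurations $x\in\Sigma^{\mathbb Z^d}$ in which no translate of a pattern of $\mathcal L$ appears. It is closed and translation-invariant, and we regard it as a $\mathbb Z^d$-system, that is, a compact metrizable space with a continuous $\mathbb Z^d$-action. A system is \emph{minimal} if it is nonempty and every orbit is dense. A \emph{factor map} $X\to Y$ is a continuous, surjective, $\mathbb Z^d$-equivariant map; if there is one, we say that $X$ \emph{factors onto} $Y$, or \emph{extends} $Y$.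

The \emph{universal $\mathbb Z^d$-odometer} is the action of $\mathbb Z^d$ by translation on its profinite completion $\widehat{\mathbb Z^d}=\varprojlim\mathbb Z^d/\Delta$, where $\Delta$ ranges over the finite-index subgroups. It is a minimal action on the Cantor set. It factors onto every transitive translation action of $\mathbb Z^d$ on a finite abelian group, and these factors separate its points; it is unique up to isomorphism with these properties. A subgroup of index $m$ contains $m\mathbb Z^d$, so it is enough to let $\Delta$ range over the groups $m\mathbb Z^d$.

The question, posed in \cite{source}, is whether there is a minimal SFT extending the universal odometer.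

\subsection{What the question asks}

A factor map from a subshift $X$ onto $\mathbb Z^d/m\mathbb Z^d$ reads a bounded window of $x\in X$ and reports the residue of the origin with respect to a coset of $m\mathbb Z^d$ that $x$ singles out. A factor map onto $\widehat{\mathbb Z^d}$ does this for all $m$, compatibly. So we ask whether finitely many local rules can force every configuration to carry a ruler for every modulus, while whatever the rules allow in one configuration occurs in all of them.

If $\pi:X\to\widehat{\mathbb Z^d}$ is a factor map and $T_ux=x$, then $\pi(x)+u=\pi(x)$, so $u=0$ because $\mathbb Z^d$ embeds in its profinite completion. Hence no configuration of $X$ has a nonzero period. This rules out $d=1$. Indeed, let $X\subseteq\Sigma^{\mathbb Z}$ be a nonempty SFT whose forbidden patterns fit into intervals of length $r$, and let $x\in X$. By the pigeonhole principle there are $i<j$ with $x(i+k)=x(j+k)$ for $0\le k<r$. Let $z$ be the configuration of period $j-i$ with $z(k)=x(i+k)$ for $0\le k<j-i$. Then, by induction on $k$, $z(k)=x(i+k)$ also for $j-i\le k<j-i+r$. So every word of length $r$ in $z$ occurs in $x$, and $z\in X$ is periodic.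

For $d\ge2$ one can try a hierarchical construction. Suppose that local rules force blocks of side $N$ which fit together exactly as the tiles do. Then one obtains nested cosets of $N^k\mathbb Z^d$, $k\ge1$, and an odometer that sees only the primes dividing $N$. To see all moduli the side of the blocks must vary with the level, so the rules of level $n$ must depend on $n$, whereas a finite rule is given only at the lowest level. One might take this for an obstruction. It is not one, because the number $n$ can be handed up from level to level as part of the data with which the blocks compute. The more serious difficulty is minimality: when the interior of a block carries a computation, a given local piece of that computation could occur only in rare blocks. Section~\ref{sec:toy} shows, in a case that can be checked by hand, how we deal with this.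

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a minimal $\mathbb Z^d$-SFT that factors onto the universal $\mathbb Z^d$-odometer.
\end{theorem}

We write $\ell(k)$ for the number of binary digits of an integer $k\ge1$. A \emph{zoom sequence} is a sequence of integers $(N_n)_{n\ge1}$ with $N_n\ge n$ such that $N_n$ can be computed from $n$ (in binary) in time polynomial in $\ell(n)$. In particular $\ell(N_n)$ is bounded by a polynomial in $\ell(n)$. The number $N_n$ will be the side of the blocks of level $n$, measured in tiles of level $n$.

\begin{theorem}\label{thm:zoom}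
Let $d\ge2$. For every zoom sequence there is $n_0$, which may be taken arbitrarily large, and a minimal $\mathbb Z^d$-SFT $X$ with a factor map
\[
\pi:X\to\mathbb G:=\varprojlim_{n\ge n_0}\mathbb Z^d/M_n\mathbb Z^d,\qquad M_n=N_{n_0}N_{n_0+1}\cdots N_{n-1}.
\]
Moreover, Haar-almost every point of $\mathbb G$ has exactly one $\pi$-preimage.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:zoom}]
Take $N_n=n$. For $m\ge1$, one of the $m$ integers $n_0,\dots,n_0+m-1$ is a multiple of $m$, so $m\mid M_{n_0+m}$. A subgroup of index $m$ therefore contains $m\mathbb Z^d\supseteq M_{n_0+m}\mathbb Z^d$. So the groups $M_n\mathbb Z^d$ are cofinal among the finite-index subgroups, and $\mathbb G=\widehat{\mathbb Z^d}$.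
\end{proof}

Other zoom sequences give other odometers. For a nonempty set $A$ of primes let $\mathbb Z_A^d=\prod_{p\in A}\mathbb Z_p^d$ with the translation action of $\mathbb Z^d$; when $A$ consists of all primes this is the universal odometer. The maximal equicontinuous factor of a system is recalled in Section~\ref{sec:primes}.

\begin{theorem}\label{thm:primes}
Let $d\ge2$ and let $A$ be a nonempty set of primes. The following are equivalent:
\begin{enumerate}
\item[(1)] $A$ is computably enumerable;
\item[(2)] $\mathbb Z_A^d$ is the maximal equicontinuous factor of some minimal $\mathbb Z^d$-SFT;
\item[(3)] there are a minimal $\mathbb Z^d$-SFT $X$ and a factor map $\pi:X\to\mathbb Z_A^d$ that is one-to-one over a set of full Haar measure.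
\end{enumerate}
In case \textup{(3)}, $X$ is uniquely ergodic, has zero topological entropy, and is measure-theoretically isomorphic via $\pi$ to $\mathbb Z_A^d$ with Haar measure. The map $\pi$ is never injective.
\end{theorem}

The method is self-simulation (fixed-point tilings in the style of Durand, Romashchenko and Shen), and it is developed here in full.

\medskip\noindent\textbf{Conventions.} From now on $d\ge2$ is fixed, with standard basis $e_1,\dots,e_d$. We write $[a,b]$ for an integer interval and $[0,N)=\{0,\dots,N-1\}$. Binary digits are numbered from $0$, the $i$-th one having weight $2^i$; digits beyond the leading one are $0$. A \emph{tile} is a tuple $t=(t_{-m},t_{+m})_{1\le m\le d}$ of colors, $t_{-m}$ and $t_{+m}$ being the colors on the two sides orthogonal to $e_m$. A pattern or configuration $x$ of tiles is \emph{legal} if $x(v)_{+m}=x(v+e_m)_{-m}$ whenever both tiles are present. The legal configurations over a finite set of tiles form an SFT. A \emph{location} is an element of $\mathbb Z^d$; a \emph{position} is an element of $[0,N)^d$, with addition modulo $N$.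

\section{A case worked by hand}\label{sec:toy}

Let $d=2$ and let $V=\{(0,1),(1,0)\}$, where $(a,b)$ stands for the tile with left color $a$, right color $b$ and one fixed color on the two other sides. We build a tile set $U$ whose $10\times10$ blocks behave like the tiles of $V$.

\medskip\noindent\textbf{Blocks, a wire and a zone.} A tile at position $p\in[0,10)^2$ has the colors
\[
t_{-1}=(p,w_-),\quad t_{+1}=(p+e_1,w_+),\quad t_{-2}=p,\quad t_{+2}=p+e_2 .
\]
We put $w_-=w_+=\varnothing$ unless $p_2=1$. The row $p_2=1$ is a \emph{wire}: there $w_\pm\in\{0,1\}$, and $w_-=w_+$ except at the single position $z=(1,1)$, the \emph{zone}. At $z$ we require $(w_-,w_+)\in V$, which leaves two \emph{zone tiles} $z_{01}$ and $z_{10}$.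

The coordinates force every legal configuration to be a grid of $10\times 10$ blocks. In a block the wire carries one bit $a$ from the left side up to $z$ and another bit $b$ from $z$ to the right side, and $(a,b)\in V$. Two horizontally adjacent blocks match exactly if the corresponding tiles of $V$ match. So the blocks simulate $V$. But a block simulating $(0,1)$ contains $z_{01}$ and not $z_{10}$. For more complicated $V$, some zone tile might be absent from large regions or from a whole configuration.

\medskip\noindent\textbf{Slots and adapters.} To cure this, we insert a copy of \emph{each} zone tile into \emph{each} block. Let the \emph{slots} be $q=(4,4)$ and $q'=(4,7)$. At $q$ we want the tile $z_{01}$. The tile $z_{01}$ shows the coordinates of $z$ rather than those of $q$, so its four neighbors must be told to expect this. We replace the tile at $q-e_m$ by the \emph{adapter} that differs from it only in the $+m$ color, now $(z_{01})_{-m}$, and the tile at $q+e_m$ by the adapter that differs only in the $-m$ color, now $(z_{01})_{+m}$. We do the same at $q'$ with $z_{10}$. No tiles are assigned to the positions $q,q'$ themselves. The set $U$ consists of the tiles assigned to the other $98$ positions: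 the adapters at the eight positions next to a slot, and the tiles described before at the remaining ones.

Now the color coordinates no longer determine everything locally: a tile $z_{01}$ may have on its right the wire tile at position $(2,1)$ with bit $1$, or the adapter of position $(5,4)$. Nevertheless blocks are still forced, as follows. Let $G$ be the set of positions other than $z,q,q'$.
\begin{itemize}
\item Some tile has its position in $G$: the right neighbor of a zone tile has a left color with coordinates $(2,1)\ne z$, so it is not a zone tile.
\item If $p,p+e_m\in G$ and a location carries a tile of position $p$, then the next location in direction $e_m$ carries one of position $p+e_m$. Indeed the common color has coordinates $p+e_m$, as $p+e_m$ is not a slot. The only other tiles with such a $-m$ color are adapters, whose exceptional $-m$ color has coordinates $z+e_m$; this would give $p=z\notin G$. The converse direction is the same.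
\item The locations with position in $G$, relative to one tile of $G$, form a connected set: each removed point can be bypassed along the eight points around it, all of which have positions in $G$. So all these locations carry tiles of the correct positions.
\item At $q$ the four adapters force $z_{01}$; likewise $z_{10}$ is forced at $q'$. At $z$ the left and the lower neighbor are in place, so the tile there has coordinates $z$ in both its left and its lower color. An adapter has only one exceptional color, so the tile has position $z$, that is, it is a zone tile.
\end{itemize}
The third step is a walk around the removed points, and it needs dimension at least $2$.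

\medskip\noindent\textbf{What has been gained.} Which tiles of $U$ occur in which blocks? Zone tiles occur in every block. Tiles off the wire are determined by their position and occur in every block. A wire tile outside the zone depends, besides its position, on \emph{a single bit} of the simulated tile: the left bit if $p_1=0$, the right bit if $p_1\ge2$. In any two horizontally adjacent blocks both values of each bit occur. Hence every tile of $U$ occurs in any two horizontally adjacent blocks.

\medskip\noindent\textbf{What is missing.} The alternating rows of $V$ can be shifted independently, so $U$ does not give a minimal system. In the proof the simulated set $V$ is replaced by a tile set of the same kind as $U$, at the next level, and so on forever. Three things have to be arranged.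
\begin{itemize}
\item The colors of the next level have many bits, and which tuples of colors form a tile cannot be a table stored at one position. The zone becomes a region of side $K$ in which a Turing machine decides it. Each zone tile still gets a slot in each block; there are at most $BK^2$ zone tiles with a constant $B$, and we arrange $K\approx N^{1/4}$, so there is room.
\item The machine should decide membership in a tile set that is itself defined by means of the machine. This is solved by the recursion theorem.
\item Outside the zone a tile should still depend on only one bit of the simulated tile. So for minimality we need not find the whole simulated tile again nearby, but only a tile agreeing with it in that bit.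
\end{itemize}

\section{The tile sets}\label{sec:tiles}

\subsection{Machines, labels and parameters}

A \emph{machine} $\mathcal M$ is a deterministic Turing machine given by a finite state set $Q\ni q_0,q_{acc}$, a finite tape alphabet $\Gamma\supseteq\{0,1\}^{2d+1}\cup\{\sqcup\}$, and a transition function
\[
\delta:\Gamma\times Q\to\Gamma\times Q\times\{-1,0,1\},\qquad \delta(a,q_{acc})=(a,q_{acc},0).
\]
It has one tape with cells $0,1,2,\dots$. The input is a word over $\{0,1\}^{2d+1}$, written from cell $0$ on and followed by blanks $\sqcup$; the machine starts in state $q_0$ on cell $0$. It \emph{accepts} if it reaches $q_{acc}$, and then it stays there. If it has to move left from cell $0$, its run ends without acceptance. Input letters have $2d+1$ bits because one track will carry the number of the level and the other $2d$ tracks the colors of a tile.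

Fix a zoom sequence. For every machine $\mathcal M$ and every sufficiently large $n$ we define a finite tile set $W_n=W_n^{\mathcal M}$.

\medskip\noindent\textbf{Labels.} Direction $m\in[1,d]$ has the finite label set $\Lambda_m$:
\begin{itemize}
\item $\Lambda_1$: pairs $(w,h)$ with $w\in\{\varnothing,0,1\}$ and $h\in\{\varnothing\}\cup(\{\to,\leftarrow\}\times Q)$;
\item $\Lambda_2$: triples $(w,u,s)$ with $w\in\{\varnothing,0,1\}$, $u\in\{\varnothing\}\cup\{0,1\}^2$, $s\in\{\varnothing\}\cup(\Gamma\times(Q\cup\{\varnothing\}))$;
\item $\Lambda_m$ for $m\ge3$: a single component $w\in\{\varnothing,0,1\}$.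
\end{itemize}
Here $w$ is a bit traveling on a wire, $u$ transports two bits to the input row of the computation, $s$ is the content of a tape cell (a letter, with the state if the head is there), and $h$ is a head moving to a neighboring cell. The \emph{trivial} label has all components $\varnothing$. Let $\gamma=\gamma(\mathcal M)$ be the least integer with $|\Lambda_m|\le2^{\gamma}$ for all $m$, and fix, computably in $\mathcal M$, injective codes $\Lambda_m\to\{0,1\}^{\gamma}$. Let $B=\prod_m|\Lambda_m|^2$ be the number of $2d$-tuples of labels.

\medskip\noindent\textbf{Parameters.} Put
\[
L_n=d\,\ell(N_n)+\gamma,\qquad K_n=2^{\lfloor\ell(N_n)/4\rfloor}.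
\]
The number $L_n$ is the length of a color of level $n$, and $K_n$ is the side of the zone. For given $n$ we write
\[
N=N_n,\qquad K=K_n,\qquad L=L_{n+1};
\]
note the index $n+1$, since a block of level $n$ has to write out colors of level $n+1$. Call $n$ \emph{admissible} for $\mathcal M$ if
\begin{equation}\label{eq:adm}
L+2\le K,\qquad K+6+3K^2\le N,\qquad K+6+3B\le N .
\end{equation}
The first inequality gives the colors of the next level room in the zone; the other two give the slots room in the block. From $2^{\ell(N)-1}\le N<2^{\ell(N)}$ we get
\begin{equation}\label{eq:K}
\tfrac12n^{1/4}\le\tfrac12N^{1/4}\le K\le(2N)^{1/4}.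
\end{equation}
Since $L_{n+1}$ is bounded by a polynomial in $\ell(n+1)$, all large $n$ are admissible. This is where the computability bound on zoom sequences first enters: $N_{n+1}$ must not be too large for a block of side $N_n$. We have $L\ge d+\gamma\ge3$, so $K\ge5$ for admissible $n$. Also $\ell(n+1)\le L$ because $N_{n+1}\ge n+1$, and similarly $\ell(n)\le L_n$.

\medskip\noindent\textbf{Colors.} A \emph{color of level $n$ in direction $m$} is a pair $(p,\lambda)$ with $p\in[0,N)^d$, its \emph{coordinates}, and $\lambda\in\Lambda_m$, its label. It is identified with a string in $\{0,1\}^{L_n}$: the binary coordinates of $p$, with $\ell(N)$ digits each, followed by the code of $\lambda$.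

\subsection{Wires, the zone, and the labels of facets}

Let $n$ be admissible. The \emph{facet} $(p,m)$ is the one between positions $p-e_m$ and $p$. So position $p$ has the $-m$ facet $(p,m)$ and the $+m$ facet $(p+e_m,m)$. A \emph{plane position} is a $p$ with $p_j=1$ for all $j\ge3$; we write it as $(x,y)=(p_1,p_2)$. For $d=2$ all positions are plane.

For $i\in[0,L)$, the \emph{wire} of direction $m$ and index $i$ is the following line of positions, along which $p_m$ runs through $[0,N)$:
\begin{itemize}
\item $m=1$: $p_2=i+2$ and $p_j=1$ for $j\ge3$;
\item $m\ge2$: $p_1=i+2$ and $p_j=1$ for all $j\ge2$, $j\ne m$.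
\end{itemize}
The \emph{zone} is the set of plane positions
\[
Z=\{(x,y):\ 2\le x\le K,\ 1\le y\le K\}.
\]
We shall use the following facts.
\begin{itemize}
\item[(W1)] Two different wires meet only inside $Z$. Indeed, a wire of direction $1$ and one of direction $2$ meet at a plane position $(i+2,i'+2)$. Wires of directions $1$ and $m\ge3$ are disjoint, since $p_2\ge2$ on the first and $p_2=1$ on the second. Wires of different directions $m,m'\ge2$ can meet only at a plane position $(i+2,1)$. Different wires of the same direction are disjoint.
\item[(W2)] On a wire of direction $m$ all coordinates except possibly $p_m$ lie in $[1,K]$; in $Z$ all coordinates do. In particular every point of $Z$ or of a wire has a coordinate $\le K$.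
\end{itemize}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!25] (1.6,0.7) rectangle (4.8,4.2);
\draw (0,0) rectangle (10,10);
\draw (1.6,0.7) rectangle (4.8,4.2);
\draw[dashed] (1.6,0.95) -- (4.8,0.95);
\foreach \i in {1,2,3} {
  \draw (0,0.7+0.5*\i) -- (10,0.7+0.5*\i);
  \draw (1.4+0.5*\i,0) -- (1.4+0.5*\i,10);
  \draw[very thick] (1.4+0.5*\i,0.8) -- (1.4+0.5*\i,0.7+0.5*\i);
  \fill (1.4+0.5*\i,0.7+0.5*\i) circle (0.13);
}
\node at (3.9,3.4) {$Z$};
\foreach \x in {6.2,7.6,9} {
  \foreach \y in {5.2,6.6,8} {
    \fill (\x-0.13,\y-0.13) rectangle (\x+0.13,\y+0.13);
    \draw (\x-0.39,\y-0.13) rectangle (\x+0.39,\y+0.13);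
    \draw (\x-0.13,\y-0.39) rectangle (\x+0.13,\y+0.39);
  }
}
\end{tikzpicture}
\caption{A block for $d=2$ (not to scale). Straight lines: wires of the two directions, each carrying one bit of a color of the next level. Gray: the zone $Z$, where a space-time diagram of a machine grows upward from its bottom row (below the dashed line). A horizontal wire may change its bit only at its black dot; the bits before and after are carried down to the bottom row along the thick segments. A vertical wire may change its bit only in the bottom row. Crosses: slots (black squares), each with four adapters and containing a copy of a zone tile.}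
\label{fig:block}
\end{figure}

\noindent\textbf{Label domains.} The label on the facet $(p,m)$ has to satisfy the following conditions; a component is $\varnothing$ wherever none of them applies to it.
\begin{itemize}
\item[(D1)] $w\in\{0,1\}$ if $p$ lies on a wire of direction $m$.
\item[(D2)] $m=1$: $h$ is arbitrary if $p=(x,y)$ is plane with $x\in[3,K]$, $y\in[2,K]$.
\item[(D3)] $m=2$: $u\in\{0,1\}^2$ if $p=(x,y)$ is plane with $2\le y\le x\le L+1$.
\item[(D4)] $m=2$: $s\in\Gamma\times(Q\cup\{\varnothing\})$ if $p=(x,y)$ is plane with $x\in[2,K]$, $y\in[2,K]$.
\end{itemize}
In (D1) the position $p-e_m$ lies on the same wire. The facets in (D2)--(D4) separate two positions of $Z$.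

\subsection{Local rules}

What should the rules achieve? A block has to display on its $\pm m$ faces, at the ends of its wires of direction $m$, the bits of two colors $\kappa_{-m},\kappa_{+m}$ of level $n+1$, and to allow exactly those $2d$-tuples of colors that form a tile of $W_{n+1}$. So the wires must be able to carry different bits at their two ends, and all these bits must be brought to the bottom row of the zone, where they become the input of the machine. At a position $p$, let a subscript $\pm m$ on a component refer to the label on the $\pm m$ facet of $p$. The rules are:
\begin{itemize}
\item[(a)] If $p=(x,y)$ lies on a wire of direction $1$ and $x\ne y$, then $w_{-1}=w_{+1}$.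
\item[(b)] If $p$ lies on a wire of direction $m\ge2$ and $p_m\ne1$, then $w_{-m}=w_{+m}$.
\item[(c)] Let $p=(x,y)$ be plane with $x\in[2,L+1]$. If $2\le y<x$, then $u_{-2}=u_{+2}$. If $y=x$, then $u_{-2}=(w_{-1},w_{+1})$.
\item[(d)] Let $p=(x,1)$ be plane with $2\le x\le K$. Then $s_{+2}=(a,q)$ with $q=q_0$ if $x=2$ and $q=\varnothing$ otherwise. If $x\ge L+2$, then $a=\sqcup$. If $x=i+2$ with $0\le i<L$, then
\[
a=(\nu_i,\,u_{+2},\,w_{-2},w_{+2},\dots,w_{-d},w_{+d}),
\]
where $\nu_i$ is the $i$-th binary digit of $n+1$ (and $u_{+2}$ stands for two bits).
\item[(e)] Let $p=(x,y)$ be plane with $2\le x\le K$. If $2\le y\le K-1$, then $(s_{-2},s_{+2},h_{-1},h_{+1})\in\mathcal R$. If $y=K$, then there is $s'=(a',q')$ with $q'\in\{\varnothing,q_{acc}\}$ and $(s_{-2},s',h_{-1},h_{+1})\in\mathcal R$.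
\end{itemize}
Here $\mathcal R$ is the set of quadruples $((a,q),(a',q'),h_-,h_+)$ of one of the following forms, which describe one step of the machine in one cell:
\begin{itemize}
\item[R1] (no head) $q=q'=\varnothing$, $a'=a$, $h_-=h_+=\varnothing$.
\item[R2] (head enters from the left) $q=\varnothing$, $q'\in Q$, $a'=a$, $h_-=(\to,q')$, $h_+=\varnothing$.
\item[R3] (head enters from the right) $q=\varnothing$, $q'\in Q$, $a'=a$, $h_-=\varnothing$, $h_+=(\leftarrow,q')$.
\item[R4] (head acts) $q\in Q$, $\delta(a,q)=(a',q'',\epsilon)$, and: if $\epsilon=0$, then $q'=q''$ and $h_-=h_+=\varnothing$; if $\epsilon=1$, then $q'=\varnothing$, $h_-=\varnothing$, $h_+=(\to,q'')$; if $\epsilon=-1$, then $q'=\varnothing$, $h_-=(\leftarrow,q'')$, $h_+=\varnothing$.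
\end{itemize}
Rule (d) hands the number of the level upward: by writing $n+1$ on the first track, the blocks of level $n$ tell their machine that it is to decide membership in the tile set of level $n+1$.

A \emph{proper tile at $p$} is a tile with $t_{-m}=(p,\lambda_{-m})$ and $t_{+m}=(p+e_m,\lambda_{+m})$ whose labels satisfy the domain conditions and the rules. If $p$ is neither in $Z$ nor on a wire, then only the tile with all labels trivial is proper at $p$; we call it the trivial proper tile at $p$.

\subsection{Slots and adapters}

Enumerate $Z$ as $p^{(k)}$, $k\in[0,K(K-1))$, by $k=(x-2)+(K-1)(y-1)$, and all $2d$-tuples of labels by $j\in[0,B)$. Put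
\[
q(k,j)=(K+3+3k,\;K+3+3j,\;K+3,\dots,K+3).
\]
Let $\mathcal S$ be the set of those $q=q(k,j)$ for which the $j$-th label tuple gives a proper tile at $p^{(k)}$. Call this tile $z_q$ and write $\mathrm{pos}(z_q)=p^{(k)}$. The points of $\mathcal S$ are the \emph{slots}. By construction every proper tile at a position of $Z$ is $z_q$ for exactly one slot $q$.

By \eqref{eq:adm} the cubes $q+\{-1,0,1\}^d$, $q\in\mathcal S$, are pairwise disjoint and contained in $[K+2,N-2]^d$. By (W2) they avoid $Z$ and the wires, and they avoid all positions having a coordinate $0$ or $N-1$.

The positions $q\pm e_m$ are \emph{adapter positions}. The \emph{adapter} at $q-e_m$ is the trivial proper tile there with its $+m$ color replaced by $(z_q)_{-m}$. The adapter at $q+e_m$ is the trivial proper tile there with its $-m$ color replaced by $(z_q)_{+m}$.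

Let $G=[0,N)^d\setminus(Z\cup\mathcal S)$; it contains all adapter positions. For $p\in Z\cup G$ define $W_n(p)$ as the one-element set consisting of the adapter if $p$ is an adapter position, and as the set of proper tiles at $p$ otherwise. Put
\[
W_n=\bigcup_{p\in Z\cup G}W_n(p).
\]
The tiles in $W_n(p)$ with $p\in Z$ are the \emph{zone tiles}; these are exactly the tiles $z_q$, and $z_q\in W_n(\mathrm{pos}(z_q))$. Let $X_n$ be the SFT of legal configurations in $W_n^{\mathbb Z^d}$.

\begin{lemma}\label{lem:coord}
Let $t\in W_n(p)$.
\begin{itemize}
\item[(i)] The color $t_{-m}$ has coordinates $p$, unless $p=q+e_m$ with $q\in\mathcal S$; then it has coordinates $\mathrm{pos}(z_q)+e_m$.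
\item[(ii)] The color $t_{+m}$ has coordinates $p+e_m$, unless $p=q-e_m$ with $q\in\mathcal S$; then it has coordinates $\mathrm{pos}(z_q)$.
\item[(iii)] At most one of the $2d$ sides of $t$ is exceptional in the sense of \textup{(i)} or \textup{(ii)}. Hence one of $t_{-1}$, $t_{-2}$ has coordinates $p$; in particular, if both have coordinates $p^\circ$, then $p=p^\circ$.
\item[(iv)] The sets $W_n(p)$, $p\in Z\cup G$, are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
(i) and (ii) restate the definitions. Each adapter position belongs to one slot and one signed direction because the cubes $q+\{-1,0,1\}^d$ are disjoint. This gives (iii). If $t\in W_n(p)\cap W_n(p^*)$, then at least $2d-2\ge2$ sides of $t$ are unexceptional for both descriptions, and any such side gives $p=p^*$.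
\end{proof}

\subsection{Membership is quickly decidable}

For a tuple $t=(\kappa_{-m},\kappa_{+m})_m\in(\{0,1\}^{L_n})^{2d}$ let $\mathrm{word}_n(t)$ be the word of length $L_n$ over $\{0,1\}^{2d+1}$ whose $i$-th letter is
\[
(\nu_i,\kappa_{-1,i},\kappa_{+1,i},\dots,\kappa_{-d,i},\kappa_{+d,i}),
\]
where $\nu_i$ is the $i$-th binary digit of $n$. All digits of $n$ are written, as $\ell(n)\le L_n$. We describe an algorithm $\mathsf F$. Its input is the code of a machine $\mathcal M$ and a word $\omega$ over $\{0,1\}^{2d+1}$.
\begin{enumerate}
\item Read an integer $n$ from the first track of $\omega$. Reject unless $n\ge1$.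
\item Compute $N_n,N_{n+1},\gamma,L_n,L_{n+1},K_n,B$. Reject unless $n$ is admissible for $\mathcal M$ and $|\omega|=L_n$.
\item Parse the other tracks as $2d$ colors, forming a tuple $t$. Reject if some coordinate is $\ge N_n$ or some label code is invalid.
\item By Lemma~\ref{lem:coord}(iii), if $t\in W_n(p)$, then $p$ is the coordinates of $t_{-1}$ or of $t_{-2}$. For each of these two candidates $p$, find out whether $p$ is a slot or an adapter position, by testing whether $p$ or one of the $2d$ points $p\pm e_m$ is a slot. (To test whether a point is a slot, check that its coordinates from the third on are $K_n+3$, solve for $k$ and $j$ by division, check their ranges, and check whether the $j$-th label tuple gives a proper tile at $p^{(k)}$.) If $p$ is a slot, discard this candidate. If $p$ is an adapter position, check whether $t$ is the adapter. Otherwise check whether $t$ is a proper tile at $p$. Accept if one of the checks succeeds, and otherwise reject.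
\end{enumerate}
For fixed $\mathcal M$, testing whether a tuple is a proper tile at a given position takes a bounded number of comparisons of integers, the computation of one digit of $n+1$, and a bounded number of look-ups in the finite tables of $\mathcal M$. Since $\ell(n)\le|\omega|$ and $N_n,N_{n+1}$ are computable in time polynomial in $\ell(n+1)$, all integers involved have polynomially many digits. Hence, \emph{for fixed $\mathcal M$, the algorithm $\mathsf F$ halts within time polynomial in $|\omega|$. For $n$ admissible for $\mathcal M$, it accepts $(\mathcal M,\mathrm{word}_n(t))$ if and only if $t\in W_n^{\mathcal M}$.}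

\subsection{Closing the loop}

The set $W_n^{\mathcal M}$ has been defined for every machine $\mathcal M$. We now choose $\mathcal M$ so that what it decides is membership in the sets $W_n^{\mathcal M}$ defined from $\mathcal M$ itself. The choice is the usual proof of the recursion theorem, with attention to the running time.

\begin{lemma}\label{lem:rec}
There are a machine $\mathcal M$ and a polynomial $P$ such that for all words $\omega$ over $\{0,1\}^{2d+1}$: $\mathcal M$ accepts $\omega$ if and only if $\mathsf F$ accepts $(\mathcal M,\omega)$, and in that case $\mathcal M$ accepts within $P(|\omega|)$ steps.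
\end{lemma}

\begin{proof}
Consider algorithms $\mathsf D$ (multitape Turing machines, coded by binary words) that take pairs $(v,\omega)$ with $v\in\{0,1\}^*$ and $\omega$ a word over $\{0,1\}^{2d+1}$. For given $\mathsf D$ and $v$, the procedure ``on input $\omega$, write $v$ on a second input tape and run $\mathsf D$ on $(v,\omega)$'' can be converted effectively into a machine of our format, by the standard one-tape simulation with cell $0$ marked in the first step, so that the head never has to move left from it; rejection becomes an infinite loop. This gives a computable function $\mathsf s$ such that $\mathsf s(\mathrm{code}(\mathsf D),v)$ is the code of a machine that accepts $\omega$ if and only if $\mathsf D$ accepts $(v,\omega)$. (On words that are not codes of algorithms, let the value of $\mathsf s$ be the code of some fixed machine.) For fixed $\mathsf D$ and $v$, the time this machine needs to accept is bounded by a polynomial in the sum of $|\omega|$ and the running time of $\mathsf D$ on $(v,\omega)$.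

Let $\mathsf D$ be the algorithm: on $(v,\omega)$, compute $\mathsf s(v,v)$ and run $\mathsf F$ on $(\mathsf s(v,v),\omega)$. Let $e=\mathrm{code}(\mathsf D)$ and let $\mathcal M$ be the machine with code $\mathsf s(e,e)$. Then $\mathcal M$ accepts $\omega$ iff $\mathsf D$ accepts $(e,\omega)$ iff $\mathsf F$ accepts $(\mathcal M,\omega)$. Computing $\mathsf s(e,e)$ takes constant time, and $\mathsf F$ on $(\mathcal M,\cdot)$ takes polynomial time. So $\mathcal M$ accepts within $P(|\omega|)$ steps for some polynomial $P$.
\end{proof}

Fix this $\mathcal M$. Fix $n_0$, arbitrarily large, such that all $n\ge n_0$ are admissible and $P(L_{n+1})\le K_n-2$. This is possible because $L_{n+1}$ is bounded by a polynomial in $\ell(n+1)$ while $K_n\ge\frac12n^{1/4}$ by \eqref{eq:K}. From now on all levels are at least $n_0$. Then for all $n\ge n_0$: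
\begin{equation}\label{eq:loop}
\parbox{0.84\textwidth}{A tuple $t'\in(\{0,1\}^{L_{n+1}})^{2d}$ is in $W_{n+1}$ if and only if $\mathcal M$ accepts $\mathrm{word}_{n+1}(t')$, and in that case it does so within $K_n-2$ steps.}
\end{equation}

\section{Blocks of level $n$ are tiles of level $n+1$}\label{sec:sim}

Recall that $N,K,L,Z,\mathcal S,G$ depend on the level $n$ and that $L=L_{n+1}$.

\begin{definition}
A \emph{legal block} of level $n$ is a map $\mathcal B:[0,N)^d\to W_n$ with $\mathcal B(p)\in W_n(p)$ for $p\notin\mathcal S$, $\mathcal B(q)=z_q$ for $q\in\mathcal S$, and matching colors on all interior facets of the cube $[0,N)^d$. Its \emph{boundary tuple} $t'(\mathcal B)=(\kappa_{-m},\kappa_{+m})_m\in(\{0,1\}^L)^{2d}$ is defined as follows: $\kappa_{-m,i}$ (resp.\ $\kappa_{+m,i}$) is the $w$-component of the $-m$ (resp.\ $+m$) label at the position with $p_m=0$ (resp.\ $p_m=N-1$) on the wire of direction $m$ and index $i$.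
\end{definition}

\begin{lemma}\label{lem:block}
The map $\mathcal B\mapsto t'(\mathcal B)$ is a bijection from the legal blocks of level $n$ onto $W_{n+1}$. If a legal block $\mathcal B'$ is placed next to a legal block $\mathcal B$ in direction $+e_m$, they match along the common face if and only if $\kappa_{+m}(\mathcal B)=\kappa_{-m}(\mathcal B')$.
\end{lemma}

\begin{proof}
\emph{Second statement.} The facets of the common face are of the form $(p,m)$ with $p_m\equiv0$ modulo $N$. Positions with $p_m\in\{0,N-1\}$ are neither slots nor adapter positions, so by Lemma~\ref{lem:coord} the coordinates on these facets match. By (D1)--(D4) the labels on them are trivial except for the $w$-components on the wires of direction $m$. The latter are the bits of $\kappa_{+m}(\mathcal B)$ on one side and of $\kappa_{-m}(\mathcal B')$ on the other.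

\emph{First statement: reduction to labels.} The coordinates match on all interior facets that do not touch a slot, because the exceptional side of an adapter faces its slot. The facets touching a slot match by the definition of the adapters. Slots and adapters are fixed, and their positions lie neither in $Z$ nor on a wire, so the facets between an adapter position and a position outside $\mathcal S$ have trivial labels on both sides. Hence a legal block is the same as an assignment of labels to all facets of the cube that do not touch a slot, interior and boundary, that satisfies the domain conditions and, at all positions outside $\mathcal S$, the rules (a)--(e). Here opposite boundary facets of the cube are treated as different facets, although the domain conditions for them are the same.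

\emph{Rules \textup{(a)--(d)}.} On a wire of direction $m$, we call the facet preceding the position with $p_m=x$ ``facet $x$''; the last one is facet $N$.
\begin{itemize}
\item By (a), the wire of direction $1$ and index $i$, which has $y=i+2$, carries $w=\kappa_{-1,i}$ on facets $x\le i+2$ and $w=\kappa_{+1,i}$ on facets $x\ge i+3$.
\item By (b), the wire of direction $m\ge2$ and index $i$ carries $w=\kappa_{-m,i}$ on facets $p_m\le1$ and $w=\kappa_{+m,i}$ on facets $p_m\ge2$.
\item By (c), $u=(\kappa_{-1,i},\kappa_{+1,i})$ on the direction-$2$ facets at $(x,y)$ with $x=i+2$ and $2\le y\le x$: the value is fixed at $y=x$, where the direction-$1$ wire of index $i$ may change its bit, and copied down to $y=2$.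
\item By (d), the position $(i+2,1)$ sees $(\kappa_{-1,i},\kappa_{+1,i})$ as its $u_{+2}$ and, since all its coordinates $p_m$ with $m\ge2$ are $1$, it sees $\kappa_{-m,i}$ and $\kappa_{+m,i}$ as its $w_{-m}$ and $w_{+m}$. So the $s$-labels on the direction-$2$ facets at $(x,2)$, $2\le x\le K$, form the initial configuration of $\mathcal M$ on the input $\mathrm{word}_{n+1}(t'(\mathcal B))$, where column $x$ is cell $x-2$.
\end{itemize}
All this is determined by the boundary tuple. Conversely, any tuple in $(\{0,1\}^L)^{2d}$ yields labels of these kinds satisfying (a)--(d).

\emph{Rule \textup{(e)}.} Consider a row $y\in[2,K]$ and suppose that the $s$-labels on the facets at $(x,y)$, $2\le x\le K$, describe a configuration with exactly one head, in column $x_0$. The outer direction-$1$ facets of the row, at $x=2$ and $x=K+1$, have $h=\varnothing$ by (D2). By the list of forms in $\mathcal R$, a facet with $h=(\to,\cdot)$ has on its left a tile of type R4, hence a tile with the head on its $-2$ facet. Likewise a facet with $h=(\leftarrow,\cdot)$ has such a tile on its right. So all $h$ in the row are $\varnothing$ except possibly on the two facets of column $x_0$, where they are given by R4. If R4 sends the head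 to a neighboring column, the tile there is of type R2 or R3; all other tiles without head are of type R1. Hence, as far as $\mathcal R$ is concerned, the row can be filled if and only if the head does not leave the columns $[2,K]$ in this step. The filling is then unique, and the resulting top labels (for $y=K$, the labels $s'$) form the next configuration of $\mathcal M$. For $y=K$ there is the additional requirement that the head is then in state $q_{acc}$.

By induction on $y$, the facets at height $y$ carry the configuration at time $y-2$, and the labels $s'$ carry the configuration at time $K-1$. So a boundary tuple $t'$ extends to a legal block if and only if $\mathcal M$, on input $\mathrm{word}_{n+1}(t')$, stays in the cells $[0,K-2]$ during the times $0,\dots,K-1$ and is in state $q_{acc}$ at time $K-1$; the extension is unique. If this holds, then $\mathcal M$ accepts. Conversely, if $\mathcal M$ accepts, then by \eqref{eq:loop} it does so within $K-2$ steps, so its head never leaves $[0,K-2]$, and then it stays put. Hence, again by \eqref{eq:loop}, the condition is equivalent to $t'\in W_{n+1}$.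
\end{proof}

For $t'\in W_{n+1}$ let $\sigma_n(t')$ be the legal block with boundary tuple $t'$. Replacing each tile by its block, $\sigma_n$ maps legal patterns over $W_{n+1}$ to legal patterns over $W_n$, by Lemma~\ref{lem:block}. For configurations the block $\sigma_n(y(v))$ is placed on $Nv+[0,N)^d$. Then $\sigma_n(X_{n+1})\subseteq X_n$, and $\sigma_n$ is continuous with $\sigma_nT_v=T_{Nv}\sigma_n$. Conversely, every configuration of $X_n$ arises in this way, up to a translation. The proof follows the steps of the example in Section~\ref{sec:toy}.

\begin{lemma}\label{lem:decomp}
For every $x\in X_n$ there are exactly one coset $C$ of $N\mathbb Z^d$ and exactly one $y\in W_{n+1}^{\mathbb Z^d}$ such that, with $c$ the element of $C\cap(-N,0]^d$, for all $v\in\mathbb Z^d$ the restriction of $x$ to $c+Nv+[0,N)^d$ is $\sigma_n(y(v))$. Moreover $y\in X_{n+1}$.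
\end{lemma}

\begin{proof}
\emph{(i) Some $x(v)$ lies in $W_n(p)$ with $p\in G$.} Otherwise all tiles of $x$ are zone tiles. Zone tiles have no exceptional sides. So by Lemma~\ref{lem:coord}, $x(v)\in W_n(p)$ with $p\in Z$ implies $x(v+e_1)\in W_n(p+e_1)$ with $p+e_1\in Z$, and $p_1$ would increase forever inside $[2,K]$.

\emph{(ii) Propagation in $G$.} Let $p,p+e_m\in G$. Suppose $x(v)\in W_n(p)$. Then $x(v)_{+m}$ has coordinates $p+e_m$, because $p+e_m$ is not a slot. A tile whose $-m$ color has coordinates $p+e_m$ lies in $W_n(p+e_m)$, unless it is an adapter at some $q+e_m$ with $\mathrm{pos}(z_q)=p$, which is impossible as $p\notin Z$. So $x(v+e_m)\in W_n(p+e_m)$. Conversely, suppose $x(v+e_m)\in W_n(p+e_m)$. Its $-m$ color has coordinates $p+e_m$, because $p$ is not a slot. A tile whose $+m$ color has these coordinates lies in $W_n(p)$, unless it is an adapter at some $q-e_m$ with $\mathrm{pos}(z_q)=p+e_m$, which is impossible as $p+e_m\notin Z$. So $x(v)\in W_n(p)$.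

\emph{(iii) Connectivity.} Let $\tilde G\subset\mathbb Z^d$ be the preimage of $G$ under reduction modulo $N$. Its complement is a union of boxes: translates of $Z$ and single points. Let the \emph{shell} of a box be the set of points outside it that differ by at most $1$ in each coordinate from some point of it; together with the box, the shell is a larger box. The shells lie in $\tilde G$. For slots this follows since the cubes $q+\{-1,0,1\}^d$ are disjoint and avoid $Z$. The shell of $Z$ is contained in $[0,K+1]^d$, which contains no slot and, as $N>K+2$, meets no other translate of $Z$. A shell is connected in the grid graph: it is the union of the faces of the larger box, each face is connected, and faces of different directions intersect. Here $d\ge2$ is used, since for $d=1$ a shell consists of two points. Given a grid path between two points of $\tilde G$, each excursion outside $\tilde G$ stays in one box and starts from and returns to points of its shell; so it can be rerouted inside the shell. Thus $\tilde G$ is connected. By (i) and (ii) there is a coset $C$ of $N\mathbb Z^d$ such that every location with position $p\in G$ relative to $C$ carries a tile of $W_n(p)$.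

\emph{(iv) Slots.} A location of position $q\in\mathcal S$ is surrounded by the $2d$ adapters of $q$. So its tile has all $2d$ colors of $z_q$, and equals $z_q$.

\emph{(v) Zone.} Let the location $v$ have position $p\in Z$. We show $x(v)\in W_n(p)$ by induction on $(p_2,p_1)$ in lexicographic order. The locations $v-e_1$ and $v-e_2$ have positions $p-e_1,p-e_2\in G\cup Z$, which are not adapter positions as all their coordinates are at most $K$. They carry tiles of $W_n(p-e_1)$ and $W_n(p-e_2)$ by (iii) or by induction. So $x(v)_{-1}$ and $x(v)_{-2}$ both have coordinates $p$, and $x(v)\in W_n(p)$ by Lemma~\ref{lem:coord}(iii).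

Hence $x$ is a concatenation of legal blocks with corners in $C$. By Lemma~\ref{lem:block} they are of the form $\sigma_n(y(v))$ for a unique $y$ (given $C$), and $y\in X_{n+1}$ by the second statement of that lemma.

\emph{Uniqueness of $C$.} Suppose $x$ is also a concatenation of legal blocks with corners in $C'$. Take a location with position $p\in G$ relative to $C'$; its tile is in $W_n(p)$. Let $p'$ be its position relative to $C$. If $p'$ were a slot, the tile would be a zone tile, contradicting Lemma~\ref{lem:coord}(iv). So the tile is in $W_n(p')$, hence $p'=p$ and $C'=C$.
\end{proof}

\begin{lemma}\label{lem:nonempty}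
$X_n\ne\varnothing$ for all $n\ge n_0$.
\end{lemma}

\begin{proof}
The position $0$ is not in $Z$, not on a wire, not a slot and not an adapter position. So every $W_k$, $k\ge n_0$, contains the trivial proper tile at $0$. If $t_k\in W_{n+k}$, then $\sigma_n\sigma_{n+1}\cdots\sigma_{n+k-1}(t_k)$ is a legal pattern on a cube of side $N_n\cdots N_{n+k-1}$. Let $k\to\infty$ and apply compactness.
\end{proof}

\section{Minimality}\label{sec:min}

A large pattern of an element of $X_{n_0}$ lies in the image of a pattern of shape $\{0,1\}^d$ of an element of some $X_n$, obtained by grouping tiles into blocks $n-n_0$ times. So it is enough to show that every such small pattern occurs in every block some fixed number of levels higher up. We do this first for bits of colors, then for single tiles, and then for $2\times\dots\times2$ windows.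

\subsection{What a tile of a block depends on}

Call a position $p\in[0,N)^d$ \emph{rigid} if $p\notin Z$ and $p$ is not on a wire. Slots and adapter positions are rigid.

\begin{lemma}\label{lem:onebit}
Let $p\notin Z$.
\begin{itemize}
\item[(i)] If $p$ is rigid, the tile of $\sigma_n(t')$ at $p$ is the same for all $t'\in W_{n+1}$.
\item[(ii)] If $p$ is not rigid, it lies on exactly one wire, say of direction $m$ and index $i$. The tile of $\sigma_n(t')$ at $p$ is a proper tile and depends on $t'$ only through the $i$-th bit of the color $t'_{\varepsilon m}$, where the sign $\varepsilon$ is determined by $p$. If $p_m=0$, then $\varepsilon=-$; if $p_m=N-1$, then $\varepsilon=+$.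
\end{itemize}
\end{lemma}

\begin{proof}
(i) The tile is $z_p$ at a slot $p$, the adapter at an adapter position, and the trivial proper tile otherwise. In (ii), the wire is unique by (W1). Since $p\notin Z$, all label components at $p$ other than $w$ in direction $m$ are $\varnothing$. By the description of the wires in the proof of Lemma~\ref{lem:block}, the two $w$-components at $p$ are both equal to
\begin{itemize}
\item for $m=1$: $\kappa_{-1,i}$ if $p_1\le1$, and $\kappa_{+1,i}$ if $p_1\ge K+1$;
\item for $m=2$: $\kappa_{-2,i}$ if $p_2=0$, and $\kappa_{+2,i}$ if $p_2\ge K+1$;
\item for $m\ge3$: $\kappa_{-m,i}$ if $p_m=0$, and $\kappa_{+m,i}$ if $p_m\ge2$.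
\end{itemize}
In each case these are all possibilities for $p\notin Z$.
\end{proof}

\subsection{Every bit occurs in every block}

\begin{lemma}\label{lem:bit}
Let $n\ge n_0$, $t\in W_n$ and $t'\in W_{n+1}$. For every $m\in[1,d]$, $\varepsilon\in\{+,-\}$ and $i\in[0,L_n)$ there is a tile in $\sigma_n(t')$ whose $\varepsilon m$ color has the same $i$-th bit as the $\varepsilon m$ color of $t$.
\end{lemma}

\begin{proof}
If $t$ is a zone tile, then $t$ itself occurs in $\sigma_n(t')$, in its slot. If $t\in W_n(p)$ with $p$ rigid, then $W_n(p)=\{t\}$, and $t$ occurs at $p$. Otherwise $t$ is a proper tile at some $p\in G$ on exactly one wire. Let $t_{\varepsilon m}=(r,\lambda)$.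

\emph{Bit $i$ belongs to a coordinate $r_j$.} Let $r^*$ have $r^*_j=r_j$ and all other coordinates $0$. Consider the position $r^*$ if $\varepsilon=-$, and $r^*-e_m$ if $\varepsilon=+$. As $d\ge2$, it has a coordinate $0$ or $N-1$. So it is neither a slot, nor an adapter position, nor in $Z$. By Lemma~\ref{lem:coord} the tile of $\sigma_n(t')$ there has an $\varepsilon m$ color with coordinates $r^*$, whose $j$-th coordinate is $r_j$.

\emph{Bit $i$ belongs to the code of $\lambda$.} If $\lambda$ is trivial, use the tile at position $0$, all of whose labels are trivial. Otherwise, as $p\notin Z$, the label $\lambda$ has $w=\beta\in\{0,1\}$ and all other components $\varnothing$. We exhibit a zone tile whose $\varepsilon m$ label is $\lambda$; it occurs in its slot in $\sigma_n(t')$. We use $L\ge3$, $L+2\le K$ and $K\ge5$. Positions below are plane positions in $Z$, and labels not mentioned are trivial.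
\begin{itemize}
\item \emph{$m=1$: position $(2,3)$.} On $\pm1$ put $w=\beta$ and $h=\varnothing$; on $\pm2$ put $w=0$, $u=\varnothing$, $s=(\sqcup,\varnothing)$. Domain conditions: bits are required on $\pm1$ because $3\in[2,L+1]$, and on $\pm2$ because $2\in[2,L+1]$; $u=\varnothing$ because the $\pm2$ facets have $y=3,4>x$; $s$ is required because $3,4\le K$; directions $m'\ge3$ are trivial because $p_2\ne1$. Rules: (a) and (b) hold since the bits are equal on opposite sides; (c) does not apply as $y>x$, and (d) does not apply as $y\ne1$; (e) holds via R1, as $3\le K-1$.
\item \emph{$m=2$, $\varepsilon=-$: position $(2,1)$.} The $-2$ facet $(2,1)$ has only a $w$-component, for which we take $\beta$. Put $w=0$ on all other facets that require a bit, $u=(0,0)$ on $+2$, and $s$ on $+2$ as prescribed by (d). The $\pm1$ labels are trivial since $y=1$. Rules (a), (c), (e) do not apply when $y=1$, and (b) imposes nothing since $p_{m'}=1$ for all $m'\ge2$.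
\item \emph{$m=2$, $\varepsilon=+$: position $(2,K)$.} Put $w=\beta$ on $\pm2$ and $s=(\sqcup,\varnothing)$ on $-2$. The $+2$ facet $(2,K+1)$ has $u=s=\varnothing$ by the domain conditions, so its label is $(\beta,\varnothing,\varnothing)$; on $-2$ we have $u=\varnothing$ since $K>2$. Directions $1,3,\dots,d$ are trivial: no wire of direction $1$ passes since $K\ge L+2$, and none of direction $m'\ge3$ since $p_2\ne1$. Rule (b) holds; (a), (c), (d) do not apply; (e) holds with $s'=(\sqcup,\varnothing)$ via R1.
\item \emph{$m\ge3$: position $(2,1)$.} Put $w=\beta$ on $\varepsilon m$, $w=0$ on all other facets that require a bit, $u=(0,0)$ on $+2$, and $s$ on $+2$ as prescribed by (d). The rules hold as in the second case. \qedhere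
\end{itemize}
\end{proof}

\subsection{Every tile and every window recurs}

Let $W_n^*\subseteq W_n$ be the set of tiles that occur in elements of $X_n$.

\begin{lemma}\label{lem:tile}
Every $t\in W_n^*$ occurs in $\sigma_n\sigma_{n+1}(t'')$ for every $t''\in W_{n+2}$.
\end{lemma}

\begin{proof}
If $t$ is a zone tile, it occurs in a slot of every $\sigma_n(t')$. If $t\in W_n(p)$ with $p$ rigid, it occurs at $p$ in every $\sigma_n(t')$. Otherwise $t\in W_n(p)$ with $p\in G$ on a wire. By Lemma~\ref{lem:decomp} and the disjointness of the sets $W_n(\cdot)$, $t$ is the tile at $p$ of some $\sigma_n(t')$. By Lemma~\ref{lem:onebit}(ii) it depends only on one bit of one color of $t'$. By Lemma~\ref{lem:bit} at level $n+1$, some tile $t_1'$ of $\sigma_{n+1}(t'')$ has the same bit as $t'$. So $t$ occurs in $\sigma_n(t_1')$.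
\end{proof}

Here $t_1'$ need not equal $t'$; this is why only a bounded number of levels is needed. For windows, the new point is that a window across a face of two blocks sees only the color that the two blocks share.

\begin{lemma}\label{lem:window}
Every pattern of shape $\{0,1\}^d$ that occurs in $X_n$ occurs in $\sigma_n\sigma_{n+1}\sigma_{n+2}\sigma_{n+3}(t)$ for every $t\in W_{n+4}$.
\end{lemma}

\begin{proof}
Let the pattern, called the window, occur in $x\in X_n$. Decompose $x$ as in Lemma~\ref{lem:decomp}, with $y\in X_{n+1}$. Let $J$ be the set of directions in which the window crosses block boundaries.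

\emph{$J=\varnothing$.} The window lies in $\sigma_n(t')$ with $t'\in W_{n+1}^*$. By Lemma~\ref{lem:tile}, $t'$ occurs in $\sigma_{n+1}\sigma_{n+2}(t''')$ for every $t'''\in W_{n+3}$. Apply this to any tile $t'''$ of $\sigma_{n+3}(t)$.

\emph{$|J|\ge2$.} All positions in the window have at least two coordinates in $\{0,N_n-1\}$. By (W2) such positions are rigid. So by Lemma~\ref{lem:onebit}(i) the window is determined by its location modulo $N_n$. Hence it occurs in the image under $\sigma_n$ of \emph{any} legal pattern of shape $\{0,1\}^d$ over $W_{n+1}$. Every block $\sigma_{n+1}(t'')$, $t''\in W_{n+2}$, contains such a pattern, and $\sigma_{n+2}\sigma_{n+3}(t)$ consists of such tiles $t''$.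

\emph{$J=\{m\}$.} The window lies across the common face of $\sigma_n(t_1)$ and $\sigma_n(t_2)$, where $t_1=y(v)$ and $t_2=y(v+e_m)$ for some $v$. Its positions have $p_m\in\{0,N_n-1\}$. So they are outside $Z$ and, by (W2), lie on a wire only if that wire has direction $m$. By Lemma~\ref{lem:onebit}, the tiles with $p_m=N_n-1$ depend only on their positions and the color $(t_1)_{+m}$, and those with $p_m=0$ only on their positions and $(t_2)_{-m}$. These two colors are equal. So the window depends only on its location modulo $N_n$ (which determines $m$) and on the color $(t_1)_{+m}$.

Let $\bar t$ be the tile of $\sigma_{n+3}(t)$ at position $0$. By Lemma~\ref{lem:tile}, $t_1\in W_{n+1}^*$ occurs in $\sigma_{n+1}\sigma_{n+2}(\bar t)$. Since $N_{n+3}\ge2$, this occurrence has a neighbor $t_2^*$ in direction $+e_m$ inside the legal pattern $\sigma_{n+1}\sigma_{n+2}\sigma_{n+3}(t)$, and $(t_2^*)_{-m}=(t_1)_{+m}$. Hence the window occurs across the common face of $\sigma_n(t_1)$ and $\sigma_n(t_2^*)$.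
\end{proof}

\subsection{$X_{n_0}$ is minimal}\label{sec:minend}

Let $X=X_{n_0}$ and $M_n=N_{n_0}\cdots N_{n-1}$, so $M_{n_0}=1$. Iterating Lemma~\ref{lem:decomp}, we see that each $x\in X$ is, for each $n\ge n_0$, in a unique way a concatenation of blocks $\sigma_{n_0}\cdots\sigma_{n-1}(y(\cdot))$ with $y\in X_n$ and corners in a coset $C_n(x)$ of $M_n\mathbb Z^d$. We call these blocks, of side $M_n$, the \emph{level-$n$ macro-tiles} of $x$. Moreover $C_{n+1}(x)\subseteq C_n(x)$.

By Lemma~\ref{lem:nonempty}, $X$ is nonempty. Let $a$ be a finite pattern occurring in some $x\in X$. Choose $n$ such that $a$ fits into a cube of side $M_n$. Such a cube meets at most two consecutive macro-tiles of level $n$ in each direction, so $a$ lies in the image under $\sigma_{n_0}\cdots\sigma_{n-1}$ of a pattern of shape $\{0,1\}^d$ occurring in $X_n$. By Lemma~\ref{lem:window}, $a$ occurs in $\sigma_{n_0}\cdots\sigma_{n+3}(t)$ for every $t\in W_{n+4}$. Every $x'\in X$ is a concatenation of such blocks, so $a$ occurs in $x'$. Hence every orbit is dense, and $X$ is minimal.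

\section{The map onto the odometer}\label{sec:factor}

We complete the proof of Theorem~\ref{thm:zoom} with $X=X_{n_0}$, keeping the notation of Section~\ref{sec:minend}.

\medskip\noindent\textbf{The factor map.} Put $\theta_n(x)=-C_n(x)\in\mathbb Z^d/M_n\mathbb Z^d$; this is the position of the origin in its level-$n$ macro-tile. Since $C_n(T_ux)=C_n(x)-u$, we have $\theta_n(T_ux)=\theta_n(x)+u$. For a coset $C\ni c$, we have
\[
\{x\in X:C_n(x)=C\}=T_{-c}\,\sigma_{n_0}\cdots\sigma_{n-1}(X_n),
\]
by the existence and uniqueness of the decomposition into level-$n$ macro-tiles. This is the continuous image of a compact set, hence closed. These finitely many closed sets partition $X$, hence are clopen, and $\theta_n$ is continuous. As $C_{n+1}(x)\subseteq C_n(x)$, the maps $\theta_n$ are compatible and define a continuous equivariant map $\pi:X\to\mathbb G$. Its image is nonempty, closed and invariant. As $\mathbb Z^d$ has dense image in $\mathbb G$, the translation action on $\mathbb G$ is minimal, so $\pi$ is onto.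

\medskip\noindent\textbf{The fibers.} The idea is that at a rigid position the macro-tile around the origin is known from its position alone, so that $\pi(x)$ determines $x$ on a large cube. For $\theta\in\mathbb G$ let $o_n\in[0,M_n)^d$ represent the component $\theta_n$, and write $o_{n+1}=o_n+M_np_n$ with $p_n\in[0,N_n)^d$. Under Haar measure the $p_n$, $n\ge n_0$, are independent and uniformly distributed. For $x\in\pi^{-1}(\theta)$, $p_n$ is the position of the level-$n$ macro-tile containing the origin inside the level-$(n+1)$ macro-tile containing the origin.

Let $n>n_0$, and suppose that $p_n$ is rigid (at level $n$) and $p_{n-1}\in[1,N_{n-1}-2]^d$. Since $p_n$ is rigid, Lemma~\ref{lem:onebit}(i) shows that the element of $W_n$ represented by the level-$n$ macro-tile around the origin is the same for all $x\in\pi^{-1}(\theta)$. So all these $x$ agree on $-o_n+[0,M_n)^d$. All coordinates of $o_n=o_{n-1}+M_{n-1}p_{n-1}$ lie in $[M_{n-1},M_n-M_{n-1}-1]$, so this set contains $[-M_{n-1},M_{n-1}]^d$. If the supposition holds for infinitely many $n$, then the fiber over $\theta$ is a singleton.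

A block of level $n$ has at most $K_n^2$ positions in $Z$ and $dL_{n+1}$ wires of $N_n$ positions each. So the proportion of nonrigid positions is at most $(K_n^2+dL_{n+1}N_n)/N_n^d$, which tends to $0$ because $L_{n+1}\le K_n\le(2N_n)^{1/4}$, $N_n\ge n$ and $d\ge2$. The proportion of positions of level $n-1$ outside $[1,N_{n-1}-2]^d$ is at most $2d/N_{n-1}\to0$. For even $n$ the events considered depend on the disjoint pairs $(p_{n-1},p_n)$, so they are independent, and their probabilities tend to $1$. Hence almost surely infinitely many of them occur. This proves Theorem~\ref{thm:zoom}, and with it Theorem~\ref{thm:main}. \qed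

\section{Which odometers arise}\label{sec:primes}

We prove Theorem~\ref{thm:primes}. Recall that a system on a compact metric space is equicontinuous if the maps $T_u$, $u\in\mathbb Z^d$, form an equicontinuous family. The \emph{maximal equicontinuous factor} of a system $X$ is an equicontinuous factor $X\to E$ through which every factor map from $X$ onto an equicontinuous system factors; it exists and is unique up to isomorphism. A minimal equicontinuous $\mathbb Z^d$-system is, up to isomorphism, a compact abelian group $E$ on which $u\in\mathbb Z^d$ acts by translation by $\varphi(u)$, for a homomorphism $\varphi:\mathbb Z^d\to E$ with dense image. A set of integers is \emph{computably enumerable} (c.e.)\ if some algorithm lists its elements.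

\medskip\noindent\textbf{(1)$\Rightarrow$(3).} Let $A$ be c.e.\ and nonempty. Fix $p_0\in A$ and an algorithm enumerating $A$. Let $P_n$ be the set consisting of $p_0$ and all primes $p\le\ell(n)$ that are enumerated into $A$ within $\ell(n)$ steps, and put
\[
N_n=p_0^{\ell(n)}\prod_{p\in P_n}p .
\]
Then $N_n\ge2^{\ell(n)}>n$, and $N_n$ is computable in time polynomial in $\ell(n)$. So $(N_n)$ is a zoom sequence. Only primes of $A$ divide the $N_n$, and each $p\in A$ divides $N_n$ for all large $n$. So the products $M_n$ of Theorem~\ref{thm:zoom} have only prime factors from $A$, and each power of each $p\in A$ divides $M_n$ for all large $n$. By the Chinese remainder theorem $\varprojlim\mathbb Z^d/M_n\mathbb Z^d\cong\mathbb Z_A^d$, and Theorem~\ref{thm:zoom} gives (3).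

\medskip\noindent\textbf{(3)$\Rightarrow$(2).} Let $E$ be the maximal equicontinuous factor of $X$. Since $\mathbb Z_A^d$ is equicontinuous, $\pi$ factors as $X\to E\xrightarrow{\rho}\mathbb Z_A^d$. Being minimal and equicontinuous, $E$ is a group with translation action via some $\varphi$, as above. Composing $\rho$ with a translation of $\mathbb Z_A^d$ we may assume $\rho(0)=0$ (this changes $\pi$ by the same translation and keeps its properties). Then $\rho(\varphi(u))=u$ for $u\in\mathbb Z^d$, so $\rho$ is additive on a dense subgroup, and by continuity it is a homomorphism. Its fibers are the cosets of $\ker\rho$. If $\pi^{-1}(g)$ is a singleton, then so is $\rho^{-1}(g)$, which is the image of $\pi^{-1}(g)$ in $E$. Such $g$ exist. Thus $\ker\rho$ is trivial and $E\cong\mathbb Z_A^d$.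

\medskip\noindent\textbf{(2)$\Rightarrow$(1).} Let $X=S_{\mathcal L}\subseteq\Sigma^{\mathbb Z^d}$ be minimal with maximal equicontinuous factor $\mathbb Z_A^d$. We first show that \emph{a prime $p$ is in $A$ if and only if $X$ factors onto $(\mathbb Z/p)^d$ with the action $u\cdot g=g+(u\bmod p)$.} If $p\in A$, compose $X\to\mathbb Z_A^d$ with $\mathbb Z_A^d\to\mathbb Z_p^d\to(\mathbb Z/p)^d$. Conversely, a factor map $X\to(\mathbb Z/p)^d$ has an equicontinuous target, so it factors through an equivariant continuous surjection $\psi:\mathbb Z_A^d\to(\mathbb Z/p)^d$. On the dense subgroup $\mathbb Z^d$ we have $\psi(u)-\psi(0)=u\bmod p$, so $\psi-\psi(0)$ is a continuous surjective homomorphism. If $p\notin A$, then $p$ is invertible in each $\mathbb Z_{p'}$ with $p'\in A$, and multiplication by $p$ is bijective on $\mathbb Z_A^d$. Then the image of $\psi-\psi(0)$ equals $p$ times itself, that is, $0$, a contradiction.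

It remains to see that the set of primes $p$ for which $X$ factors onto $(\mathbb Z/p)^d$ is c.e. Since the action on $(\mathbb Z/p)^d$ is transitive, a continuous equivariant map $X\to(\mathbb Z/p)^d$ is automatically onto. By continuity it has the form $x\mapsto f(x|_D)$ for some $D=[-r,r]^d$ and $f:\Sigma^D\to(\mathbb Z/p)^d$. Such an $f$ defines an equivariant map if and only if
\[
f\bigl((T_{e_m}x)|_D\bigr)=f(x|_D)+e_m\qquad\text{for all }m\in[1,d]\text{ and }x\in X.
\]
We claim that this holds if and only if for some $R>r$ the identity holds for all $m$ and all patterns on $[-R,R]^d$ that contain no translate of a pattern of $\mathcal L$. The ``if'' part is clear, since restrictions of elements of $X$ are such patterns. For the converse, if there were violating patterns for every $R>r$, then one and the same $m$ would be violated for arbitrarily large $R$, and by compactness a limit of these patterns would be an element of $X$ violating the identity. For given $(p,r,f,R)$ the condition on patterns is decidable. A search over all $(p,r,f,R)$ with $p$ prime enumerates $A$.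

\medskip\noindent\textbf{The additional properties in case (3).} Let $\mathbb G=\mathbb Z_A^d$ and $\mathbb G_1=\{g\in\mathbb G:|\pi^{-1}(g)|=1\}$. The fiber diameter $g\mapsto\mathrm{diam}\,\pi^{-1}(g)$ is upper semicontinuous, so $\mathbb G_1$ is a $G_\delta$ set, and it has Haar measure $1$. Every invariant probability measure $\mu$ on $X$ projects to Haar measure, the only invariant probability measure on $\mathbb G$. So $\mu(\pi^{-1}\mathbb G_1)=1$. The map $\pi:\pi^{-1}\mathbb G_1\to\mathbb G_1$ is a continuous bijection between Borel subsets of Polish spaces, hence a Borel isomorphism. Therefore $\mu$ is the image of Haar measure under its inverse. So $\mu$ is unique, and $\pi$ is a measure-theoretic isomorphism.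

By the variational principle for $\mathbb Z^d$-actions, the topological entropy of $X$ is the supremum of the measure entropies over the invariant probability measures, that is, the entropy of $\mathbb G$ with Haar measure. The latter is $0$. Indeed, for every $m$ whose prime factors all lie in $A$, the cosets of the kernel of $\mathbb G\to(\mathbb Z/m)^d$ form a finite partition of $\mathbb G$ that is invariant under the action, so the entropy with respect to it is $0$; and a suitable refining sequence of these partitions generates the Borel sets. For the SFTs of Theorem~\ref{thm:zoom} one can also count directly. A cube of side $M_n$ carries at most $M_n^d|W_n|^{2^d}\le M_n^d\,2^{2^{d+1}dL_n}$ patterns, and $L_n/M_n^d\to0$ since $L_n\le K_{n-1}\le(2N_{n-1})^{1/4}$ and $N_{n-1}\le M_n$ for $n>n_0$.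

Finally, the subshift $X$ is \emph{expansive}: there is $\eta>0$ such that any two distinct points of $X$ are moved to distance at least $\eta$ by some $T_u$. The infinite compact group $\mathbb Z_A^d$ has a translation-invariant metric and contains distinct points that are arbitrarily close, and these stay close under all translations; so it is not expansive. If $\pi$ were injective, it would be a homeomorphism conjugating the two actions, and expansiveness is preserved by such a homeomorphism. So $\pi$ is not injective. This completes the proof of Theorem~\ref{thm:primes}. \qed

\begin{thebibliography}{1}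
\bibitem{source}
\emph{On The Dynamics And Recursive Properties Of Multidimensional Symbolic Systems},
\texttt{http://math.huji.ac.il/\%7Emhochman/preprints/SFT-subactions.pdf}.
\end{thebibliography}

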